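\title{Kat\v{e}tov maximal MAD families in the Cohen model}

\begin{abstract}
We prove that $\mathfrak{s}=\omega_1$ implies the existence of a MAD family that is maximal among MAD families in the Kat\v{e}tov order. In particular such families exist in the Cohen model, which disproves the conjecture that they do not. The family is built by a recursion of length $\mathfrak{c}$ together with a monoid of injections of $\omega$ that acts on its ideal; a splitting family of size $\omega_1$ reduces every stage of the recursion to countably many requirements. We also show that in the Cohen model every Kat\v{e}tov maximal MAD family has size $\omega_2=\mathfrak{c}$.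
\end{abstract}

\section{Introduction}\label{sec:intro}

We write $A\subseteq^* B$ if $A\setminus B$ is finite and $A=^*B$ if $A\subseteq^*B\subseteq^*A$. ``Almost all'' means ``all but finitely many''. An \emph{almost disjoint (AD) family} is a family $\mathcal{A}$ of infinite subsets of $\omega$ such that $A\cap B$ is finite for all distinct $A,B\in\mathcal{A}$. A \emph{MAD family} is an infinite AD family that is maximal with respect to inclusion among AD families; equivalently, an infinite AD family such that every infinite subset of $\omega$ has infinite intersection with some member. The ideal $\mathcal{I}(\mathcal{A})$ is generated by $\mathcal{A}$ and the finite sets: $E\in\mathcal{I}(\mathcal{A})$ if and only if $E\subseteq^*A_1\cup\dots\cup A_m$ for some $A_1,\dots,A_m\in\mathcal{A}$.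

Let $\mathcal{I}$ and $\mathcal{J}$ be ideals on countable sets $X$ and $Y$. A map $f:Y\to X$ is a \emph{Kat\v{e}tov function} from $(Y,\mathcal{J})$ to $(X,\mathcal{I})$ if $f^{-1}[E]\in\mathcal{J}$ for every $E\in\mathcal{I}$, and $\mathcal{I}\le_K\mathcal{J}$ means that such a function exists. The identity witnesses $\mathcal{I}\le_K\mathcal{J}$ when $\mathcal{I}\subseteq\mathcal{J}$, and compositions of Kat\v{e}tov functions are Kat\v{e}tov functions. So $\le_K$ is a preorder in which going up means having more small sets, after the points have been relabeled by $f$. For MAD families we write $\mathcal{A}\le_K\mathcal{B}$ for $\mathcal{I}(\mathcal{A})\le_K\mathcal{I}(\mathcal{B})$. A MAD family on another countably infinite set is identified with a MAD family on $\omega$ by a bijection; this does not affect $\le_K$. A MAD family $\mathcal{A}$ is \emph{Kat\v{e}tov maximal} if every MAD family $\mathcal{B}$ with $\mathcal{A}\le_K\mathcal{B}$ satisfies $\mathcal{B}\le_K\mathcal{A}$.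

The simplest way to go up from a MAD family $\mathcal{A}$ is to restrict it. If $X\notin\mathcal{I}(\mathcal{A})$, the infinite traces $A\cap X$ form a MAD family on $X$, and the inclusion $X\to\omega$ shows that it lies above $\mathcal{A}$ (Lemma~\ref{lem:restrict}). A Kat\v{e}tov maximal family must therefore lie above each of its restrictions: for every $X\notin\mathcal{I}(\mathcal{A})$ there has to be a function $e:\omega\to X$ under which the preimage of every member of $\mathcal{A}$ is covered by finitely many members of $\mathcal{A}$ and a finite set. These are $\mathfrak{c}$ demands, each of which concerns the whole family.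

The \emph{Cohen model} is the generic extension of a model of CH by the forcing $\mathbb{C}_{\omega_2}$ that adds $\aleph_2$ Cohen reals. The following conjecture comes from \cite{KO}.

\begin{quote}
\emph{There are no Kat\v{e}tov maximal MAD families in the Cohen model.}
\end{quote}

Two observations speak for it. First, a family $\mathcal{A}$ of size $\omega_1$ lies in an intermediate model $W$, and a set $R\subseteq\omega$ that is Cohen over $W$ contains no infinite set from $W$. A function $e:\omega\to R$ as above has infinite range, so it is not in $W$, and one expects that a generic function cannot do the job either. This expectation is correct (Theorem~\ref{thm:B}). Second, in a recursion of length $\omega_2$ one has to find, from stage $\omega_1$ on, new sets that are almost disjoint from $\omega_1$ many old ones. The first $\omega_1$ Cohen reals, read as elements of $\omega^\omega$, form an unbounded family, so $\omega_1$ many requirements cannot in general be met by choosing a fast growing function. Nevertheless the conjecture is false. Recall that $S$ \emph{splits} $X$ if $X\cap S$ and $X\setminus S$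 are infinite, that a \emph{splitting family} contains for every infinite $X\subseteq\omega$ a set that splits $X$, and that $\mathfrak{s}$ is the least size of a splitting family; $\omega_1\le\mathfrak{s}\le\mathfrak{c}$.

\begin{theorem}\label{thm:A}
If $\mathfrak{s}=\omega_1$, then there is a Kat\v{e}tov maximal MAD family.
\end{theorem}

\begin{corollary}\label{cor:cohen}
There are Kat\v{e}tov maximal MAD families in the Cohen model.
\end{corollary}

\begin{theorem}\label{thm:B}
In the Cohen model every Kat\v{e}tov maximal MAD family has size $\omega_2=\mathfrak{c}$.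
\end{theorem}

Theorem~\ref{thm:A} is a theorem of ZFC. Its proof has three ingredients. Section~\ref{sec:criterion} reduces Kat\v{e}tov maximality to the demand on restrictions described above and one further combinatorial property. Section~\ref{sec:nodes} shows how a splitting family of size $\omega_1$ gives each object of a recursion an address in the tree $2^{<\omega_1}$, so that a new object conflicts with only countably many old ones. Section~\ref{sec:inj} introduces the monoid of injections in which the functions $e$ live. The recursion is set up in Section~\ref{sec:rec}, where Theorem~\ref{thm:A} is deduced from two propositions; these are proved in Sections~\ref{sec:monoid}--\ref{sec:stages}. Theorem~\ref{thm:B} is not needed for the disproof. Its proof, in Section~\ref{sec:small}, depends only on Section~\ref{sec:criterion}.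

\section{Restrictions, a criterion for maximality, and the Cohen model}\label{sec:criterion}

All ideals contain the finite sets. For an ideal $\mathcal{J}$ on a countable set, $\mathcal{J}^+$ is the family of sets not in $\mathcal{J}$, called \emph{positive} sets, and $\mathcal{J}^\perp$ is the family of sets that meet every $E\in\mathcal{J}$ in a finite set. We say that two sets \emph{meet infinitely} if their intersection is infinite. Two facts are used throughout. An infinite subset of a member of $\mathcal{J}^\perp$ is positive, since it meets itself infinitely. If $\mathcal{A}$ is AD and $E\subseteq^*A_1\cup\dots\cup A_m$ with $A_i\in\mathcal{A}$, then $E$ meets no member of $\mathcal{A}$ other than the $A_i$ infinitely; hence a set that meets infinitely many members of $\mathcal{A}$ infinitely is $\mathcal{I}(\mathcal{A})$-positive, and $\omega\notin\mathcal{I}(\mathcal{A})$ if $\mathcal{A}$ is infinite.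

Consider the following properties of a MAD family $\mathcal{A}$.
\begin{itemize}
\item[(U)] For every $X\in\mathcal{I}(\mathcal{A})^+$ there is $e:\omega\to X$ with $e^{-1}[E]\in\mathcal{I}(\mathcal{A})$ for all $E\in\mathcal{I}(\mathcal{A})$.
\item[(W)] For every sequence $(X_n)_{n<\omega}$ in $\mathcal{I}(\mathcal{A})^+$ some $A\in\mathcal{A}$ meets $X_n$ infinitely for infinitely many $n$.
\end{itemize}

\begin{lemma}\label{lem:restrict}
Let $\mathcal{A}$ be a MAD family, $X\in\mathcal{I}(\mathcal{A})^+$ and $\mathcal{A}{\restriction}X=\{A\cap X:A\in\mathcal{A},\ |A\cap X|=\omega\}$. Then $\mathcal{A}{\restriction}X$ is a MAD family on $X$, its ideal is $\{E\in\mathcal{I}(\mathcal{A}):E\subseteq X\}$, and $\mathcal{A}\le_K\mathcal{A}{\restriction}X$. Every Kat\v{e}tov maximal MAD family satisfies \textup{(U)}.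
\end{lemma}

\begin{proof}
The family is AD, and every infinite subset of $X$ meets some $A\in\mathcal{A}$ infinitely, hence also $A\cap X$. If it were finite, then $X\setminus\bigcup(\mathcal{A}{\restriction}X)$ would be infinite, because $X$ is positive, and almost disjoint from all members of $\mathcal{A}$. If $E\subseteq X$ and $E\subseteq^*A_1\cup\dots\cup A_m$, then $E$ is almost contained in the union of the infinite sets among the $A_i\cap X$; this identifies the ideal. The preimage of $E\in\mathcal{I}(\mathcal{A})$ under the inclusion $X\to\omega$ is $E\cap X$, so $\mathcal{A}\le_K\mathcal{A}{\restriction}X$. If $\mathcal{A}$ is Kat\v{e}tov maximal, some $e:\omega\to X$ witnesses $\mathcal{A}{\restriction}X\le_K\mathcal{A}$, and $e^{-1}[E]=e^{-1}[E\cap X]\in\mathcal{I}(\mathcal{A})$ for $E\in\mathcal{I}(\mathcal{A})$.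
\end{proof}

So (U) is necessary. The role of (W) is to bring every MAD family above $\mathcal{A}$ below a restriction of $\mathcal{A}$: it forces a Kat\v{e}tov function to map almost all members of the upper family into $\mathcal{I}(\mathcal{A})$, and then a section of the function is a Kat\v{e}tov function in the opposite direction.

\begin{lemma}\label{lem:criterion}
Let $\mathcal{A}$ be a MAD family with property \textup{(W)}.
\begin{itemize}
\item[(i)] If $\mathcal{B}$ is an AD family and $f:\omega\to\omega$ satisfies $f^{-1}[E]\in\mathcal{I}(\mathcal{B})$ for all $E\in\mathcal{I}(\mathcal{A})$, then $f[B]\in\mathcal{I}(\mathcal{A})$ for almost all $B\in\mathcal{B}$.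
\item[(ii)] If $\mathcal{A}$ also satisfies \textup{(U)}, then $\mathcal{A}$ is Kat\v{e}tov maximal.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Otherwise there are distinct $B_n\in\mathcal{B}$ with $f[B_n]\in\mathcal{I}(\mathcal{A})^+$. By (W) some $A\in\mathcal{A}$ meets $f[B_n]$ infinitely for infinitely many $n$. For these $n$ the set $f^{-1}[A]\cap B_n$ is infinite, which contradicts $f^{-1}[A]\in\mathcal{I}(\mathcal{B})$.

(ii) Let $\mathcal{B}$ be MAD, let $f$ witness $\mathcal{A}\le_K\mathcal{B}$, let $U$ be the union of the finitely many exceptional members of $\mathcal{B}$ from (i), and put $X=f[\omega\setminus U]$. If $X$ were in $\mathcal{I}(\mathcal{A})$, then $\omega\setminus U\subseteq f^{-1}[X]\in\mathcal{I}(\mathcal{B})$ and so $\omega\in\mathcal{I}(\mathcal{B})$, which is false. Hence $X$ is positive. Choose $g:X\to\omega\setminus U$ with $f(g(x))=x$ for $x\in X$. Then $g$ is injective, so preimages of finite sets are finite; $g^{-1}[B]=\emptyset$ for the exceptional $B$; and $g^{-1}[B]\subseteq f[B]\in\mathcal{I}(\mathcal{A})$ for all other $B\in\mathcal{B}$. Thus $g^{-1}[E]\in\mathcal{I}(\mathcal{A})$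 for all $E\in\mathcal{I}(\mathcal{B})$. With $e:\omega\to X$ from (U) we get $(g\circ e)^{-1}[E]=e^{-1}[g^{-1}[E]]\in\mathcal{I}(\mathcal{A})$ for $E\in\mathcal{I}(\mathcal{B})$, that is, $\mathcal{B}\le_K\mathcal{A}$.
\end{proof}

We fix notation for the Cohen model. For a set $D$ of ordinals, $\mathbb{C}_D$ is the set of finite partial functions from $D\times\omega$ to $2$, ordered by reverse inclusion; it is countable if $D$ is. Let $V\models\mathrm{CH}$, let $G$ be $\mathbb{C}_{\omega_2}$-generic over $V$, let $G{\restriction}D=G\cap\mathbb{C}_D$, and let $c_\nu=\{m:(\bigcup G)(\nu,m)=1\}$ be the $\nu$-th Cohen real. We use the following standard consequences of the countable chain condition and the product lemma.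
\begin{itemize}
\item[(K1)] Cardinals are preserved, and $\mathfrak{c}=\omega_2$ in $V[G]$.
\item[(K2)] If $D,D'\in V$ are disjoint subsets of $\omega_2$, then $G{\restriction}D'$ is $\mathbb{C}_{D'}$-generic over $V[G{\restriction}D]$, and $V[G{\restriction}(D\cup D')]=V[G{\restriction}D][G{\restriction}D']$.
\item[(K3)] Every subset of $\omega\times\omega$ in $V[G]$ lies in $V[G{\restriction}D]$ for some countable $D\in V$. Every family of $\omega_1$ subsets of $\omega$ in $V[G]$ lies in $V[G{\restriction}D]$ for some $D\in V$ of size $\omega_1$.
\end{itemize}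

\section{Splitting families and nodes}\label{sec:nodes}

For $S\subseteq\omega$ put $S^0=S$ and $S^1=\omega\setminus S$. We must split positive sets into two positive halves. A positive set may be positive because it meets infinitely many members of an AD family, and then both halves should do the same. This asks for a version of splitting for sequences. A family $\{S_\nu:\nu<\omega_1\}$ is \emph{$(\omega,\omega)$-splitting} if for every sequence $(X_n)$ of infinite subsets of $\omega$ there is $\nu$ such that for both $i<2$ the set $\{n:|X_n\cap S_\nu^i|=\omega\}$ is infinite. Constant sequences show that such a family is splitting.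

\begin{lemma}\label{lem:cohensplit}
In the Cohen model $\{c_\nu:\nu<\omega_1\}$ is $(\omega,\omega)$-splitting. In particular $\mathfrak{s}=\omega_1$ there.
\end{lemma}

\begin{proof}
By (K3) a sequence $(X_n)$ lies in $V[G{\restriction}D]$ for a countable $D$. Let $\nu\in\omega_1\setminus D$. For all $n,j$ and $i<2$, the conditions in $\mathbb{C}_{\{\nu\}}$ that assign the value $i$ to $(\nu,m)$ for some $m\in X_n$ above $j$ form a dense set in $V[G{\restriction}D]$. By (K2), $c_\nu$ splits every $X_n$.
\end{proof}

Recall that $\mathfrak{b}$ is the least size of a family in $\omega^\omega$ that is not bounded in the order of eventual domination, and that $\mathfrak{b}\ge\omega_1$.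

\begin{lemma}\label{lem:omegasplit}
If $\mathfrak{s}=\omega_1$, then there is an $(\omega,\omega)$-splitting family of size $\omega_1$.
\end{lemma}

\begin{proof}
Let $\mathcal{S}$ be a splitting family of size $\omega_1$.

\emph{Case $\mathfrak{b}>\omega_1$.} We show that $\mathcal{S}$ itself works. If $(X_n)$ is a counterexample, then for each $S\in\mathcal{S}$ there is $i_S<2$ with $X_n\subseteq^*S^{i_S}$ for almost all $n$. For these $n$ let $g_S(n)$ be the least $m$ with $X_n\setminus m\subseteq S^{i_S}$. Let $g$ eventually dominate all $g_S$, and choose $x_0<x_1<\cdots$ with $x_n\in X_n\setminus g(n)$. Then $\{x_n:n<\omega\}\subseteq^*S^{i_S}$ for every $S\in\mathcal{S}$, so no member of $\mathcal{S}$ splits this set, a contradiction.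

\emph{Case $\mathfrak{b}=\omega_1$.} Let $\{g_\xi:\xi<\omega_1\}$ be unbounded. Replacing $g_\xi(m)$ by $m+1+\max_{i\le m}g_\xi(i)$, we may assume that each $g_\xi$ is nondecreasing and $g_\xi(m)>m$. Let $j^\xi_0=0$, $j^\xi_{k+1}=g_\xi(j^\xi_k)+1$, $J^\xi_k=[j^\xi_k,j^\xi_{k+1})$, and $S_{\xi,S}=\bigcup_{k\in S}J^\xi_k$ for $S\in\mathcal{S}$. We show that these $\omega_1$ sets work. Given $(X_n)$, partition $\omega$ into consecutive intervals $I_l$ with $I_l\cap X_n\ne\emptyset$ for $n\le l$, and let $g(m)$ be the least $e$ such that $I_l\cup I_{l+1}\subseteq[m,e)$ for some $l$. Pick $\xi$ with $g_\xi(m)>g(m)$ for infinitely many $m$. For such an $m$, say $m\in J^\xi_k$, we have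
\[
j^\xi_{k+2}>g_\xi(j^\xi_{k+1})\ge g_\xi(m)>g(m),
\]
so $I_l\cup I_{l+1}\subseteq J^\xi_k\cup J^\xi_{k+1}$ for some $l$. Either $I_l\subseteq J^\xi_k$, or $I_l$ has a point $\ge j^\xi_{k+1}$ and then $I_{l+1}\subseteq J^\xi_{k+1}$. Hence $K=\{k:J^\xi_k\text{ contains some }I_l\}$ is infinite. If $S\in\mathcal{S}$ splits $K$, then both $S_{\xi,S}$ and its complement contain infinitely many $I_l$, so $S_{\xi,S}$ splits every $X_n$.
\end{proof}

\emph{Until the end of Section~\ref{sec:stages} we fix an $(\omega,\omega)$-splitting family $\{S_\nu:\nu<\omega_1\}$.}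

\begin{lemma}\label{lem:possplit}
If $\mathcal{A}$ is an AD family and $X\in\mathcal{I}(\mathcal{A})^+$, then there is $\nu<\omega_1$ with $X\cap S^0_\nu$ and $X\cap S^1_\nu$ both positive.
\end{lemma}

\begin{proof}
Suppose first that there are distinct $A_j\in\mathcal{A}$, $j<\omega$, with $A_j\cap X$ infinite. Apply $(\omega,\omega)$-splitting to $(A_j\cap X)_j$; both halves of $X$ meet infinitely many $A_j$ infinitely. Otherwise let $X'$ be $X$ minus the finitely many members of $\mathcal{A}$ that meet it infinitely. Then $X'$ is infinite and $X'\in\mathcal{I}(\mathcal{A})^\perp$, and if $S_\nu$ splits $X'$, both halves of $X$ contain an infinite subset of $X'$.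
\end{proof}

A \emph{node} is an element $\zeta$ of $2^{<\omega_1}$; its length $|\zeta|$ is a countable ordinal. We write $\zeta\subseteq\eta$ if $\zeta$ is an initial segment of $\eta$, possibly equal to $\eta$, and $\zeta\perp\eta$ if $\zeta(\nu)\ne\eta(\nu)$ for some $\nu$. A set $C\subseteq\omega$ is \emph{located at $\zeta$} if $C\subseteq^*S_\nu^{\zeta(\nu)}$ for all $\nu<|\zeta|$. Sets located at incompatible nodes are almost disjoint. The next example is one stage of the construction with all functions removed.

\begin{example}\label{ex:onestep}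
Let $\mathcal{A}$ be an AD family of size less than $\mathfrak{c}$. Suppose that each $A\in\mathcal{A}$ is located at a node $\eta_A$ and that each node equals $\eta_A$ for at most countably many $A$. Let $X\in\mathcal{I}(\mathcal{A})^+$. We find an infinite $Y\subseteq X$, almost disjoint from all members of $\mathcal{A}$ and located at a node $\eta$ that is not an initial segment of any $\eta_A$.

For a positive set $X'$ let $\nu(X')$ be the least $\nu$ as in Lemma~\ref{lem:possplit}. For $\nu<\nu(X')$ exactly one of $X'\cap S^0_\nu$, $X'\cap S^1_\nu$ is positive, and we record its index in a node $\tau(X')$ of length $\nu(X')$. Put $X_\emptyset=X$ and $X_{s^\frown i}=X_s\cap S^i_{\nu(X_s)}$ for $s\in2^{<\omega}$. A half that is in the ideal stays in the ideal when the set shrinks, so $\tau(X_{s^\frown i})\supseteq\tau(X_s)^\frown i$. The nodes $\eta_x=\bigcup_n\tau(X_{x\restriction n})$, $x\in2^\omega$, are therefore pairwise incompatible, and each $\eta_A$ extends at most one of them. As $|\mathcal{A}|<\mathfrak{c}$, there is $x$ such that $\eta=\eta_x$ is not an initial segment of any $\eta_A$.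 Thus for each $A$ either $\eta_A\perp\eta$ or $\eta_A\subsetneq\eta$. The second case occurs for countably many $A$ only, because $\eta$ has countably many initial segments. List these $A$, together with the countably many sets $X_{x\restriction n}\cap S_\nu^{1-\eta(\nu)}$ for $\nu<|\tau(X_{x\restriction n})|$, as $E_0,E_1,\dots$; all are in $\mathcal{I}(\mathcal{A})$. Choose distinct points $y_n\in X_{x\restriction n}\setminus(E_0\cup\dots\cup E_{n-1})$ and let $Y=\{y_n:n<\omega\}$. Then $Y\subseteq^*X_{x\restriction n}$ and $Y\cap E_n$ is finite for all $n$. So $Y$ is located at $\eta$, it is almost disjoint from the $A$ with $\eta_A\subsetneq\eta$ by the diagonalization, and from all other $A$ by location.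
\end{example}

The hypothesis that the splitting family has size $\omega_1$ is used here, and in the general construction, in exactly this way: nodes have countable length, so the list $E_0,E_1,\dots$ is countable.

To obtain (W) one needs members $B$ of the family that meet infinitely many given sets $X_n$, and these cannot always be located. If for instance $X_n\subseteq S^1_n\cap\bigcap_{j<n}S^0_j$, then a set that meets $X_n$ and $X_m$ infinitely, $n<m$, is split by $S_n$ and is located at no node of infinite length. We shall take $B$ to be a union of located sets $Z_k$, such that at each level $\nu$ only finitely many $Z_k$ lie on the wrong side.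

\section{Almost injections}\label{sec:inj}

To obtain (U) we introduce, for each positive $X$, an injection $f:\omega\to X$ and promise that the ideal is closed under preimages by $f$. All sets added later must respect all promises made so far, and hence their compositions. We make the ideal closed under images as well: then positivity passes from $X\subseteq f[\omega]$ to $f^{-1}[X]$, and so does membership in $\mathcal{J}^\perp$. Since ideals do not see finite sets, we work modulo finite changes.

Let $\mathbb{I}$ be the set of injections with cofinite domain in $\omega$ and values in $\omega$, where two of them are identified if they agree at almost all points. Composition $ab=a\circ b$ is well defined, because $b$ takes values in a given finite set only finitely often, and makes $\mathbb{I}$ a monoid with unit $\mathrm{id}$. It is \emph{left cancellative}: $ab=ac$ implies $b=c$, as $a$ is injective. We fix a representative of each element, the identity map for $\mathrm{id}$. The sets $a[E]$, $a^{-1}[E]$ and $\operatorname{ran}a$ are computed from it and depend on it only modulo finite sets. If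 $f,p\in\mathbb{I}$ and $\operatorname{ran}f\subseteq^*\operatorname{ran}p$, then $m\mapsto p^{-1}(f(m))$ defines an element $p^{-1}f\in\mathbb{I}$ with $p(p^{-1}f)=f$ and $\operatorname{ran}(p^{-1}f)=^*p^{-1}[\operatorname{ran}f]$. The following rules hold for $a,b\in\mathbb{I}$ and $E,F\subseteq\omega$.
\begin{itemize}
\item[(A1)] $a$ maps $a^{-1}[E]\cap F$ bijectively onto $E\cap a[F]$. In particular one of these sets is infinite if and only if the other is.
\item[(A2)] $(ab)[E]=^*a[b[E]]$, $(ab)^{-1}[E]=^*b^{-1}[a^{-1}[E]]$, $a[a^{-1}[E]]=E\cap\operatorname{ran}a$, and $a^{-1}[a[E]]=^*E$.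
\item[(A3)] If $E\subseteq^*\operatorname{ran}(ab)$, then $a^{-1}[E]=^*b[(ab)^{-1}[E]]$.
\end{itemize}
For (A3): by (A2), $b[(ab)^{-1}[E]]=^*a^{-1}[E]\cap\operatorname{ran}b$, and $E\subseteq^*a[\operatorname{ran}b]$ gives $a^{-1}[E]\subseteq^*\operatorname{ran}b$.

\begin{example}\label{ex:onefunction}
Let $f(m)=2m+1$, so $f^k(m)=2^k(m+1)-1$ and $\operatorname{ran}f^k=\{m:2^k\text{ divides }m+1\}$. What must be added along with a set $Z$ if the ideal is to be closed under images and preimages by $f$ and generated by an AD family?

If $Z$ is an infinite set of even numbers, then $f^{-1}[Z]=\emptyset$, and the sets $f^k[Z]$ are pairwise disjoint and generate such an ideal. If $Z=\{2^{j^2}-1:j<\omega\}$, then $Z\subseteq^*\operatorname{ran}f^k$ for all $k$, and all preimages $(f^k)^{-1}[Z]$ are infinite and must be added. For an integer $i$ let $Z_i=\{2^{j^2+i}-1:j^2+i\ge0\}$. Then $f[Z_i]=^*Z_{i+1}$ and $f^{-1}[Z_i]=^*Z_{i-1}$, and the $Z_i$ are pairwise almost disjoint, since a nonzero integer is a difference of two squares in only finitely many ways. Two features will recur. The set $Z$ is so thin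 that its preimages are almost disjoint; and the images $f^l[(f^k)^{-1}[Z]]=^*Z_{l-k}$ repeat, so the AD family has to be selected from them.

Now add a second function $g(j)=2^{(j+1)^2}-1$ with range in $Z$. To compute sets such as $g^{-1}[f[C]]$ uniformly, we want a monoid in which any two elements with infinitely meeting ranges are comparable, one being a left factor of the other. Here $f$ is not of the form $gh$, as $\operatorname{ran}f\not\subseteq^*\operatorname{ran}g$, and $g=fh$ forces $h=f^{-1}g$. So all elements $(f^k)^{-1}g$ become generators along with $g$. Then $g$ has the infinite chain $\mathrm{id},f,f^2,\dots$ of left factors. Elements of the monoid have no finite length, and well-foundedness of the left factor relation takes the place of induction on length.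
\end{example}

\section{The recursion}\label{sec:rec}

Enumerate all sequences of infinite subsets of $\omega$ as $(X^\xi_n)_{n<\omega}$, $\xi<\mathfrak{c}$, with $X^0_n=\omega$ for all $n$. Every ordinal $\alpha<\mathfrak{c}$ is uniquely of the form $2\cdot\xi$ or $2\cdot\xi+1$ with $\xi<\mathfrak{c}$. Stage $2\cdot\xi$ is a \emph{U-stage} with task $X^\xi_0$, and stage $2\cdot\xi+1$ is a \emph{W-stage} with task $(X^\xi_n)_n$. A stage may be void, and then it creates nothing; below, ``U-stage'' and ``W-stage'' refer to nonvoid stages unless voidness is being decided.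

Each stage creates countably many \emph{objects}, each with a node. A U-stage $\beta$ creates a set $\Gamma_\beta\subseteq\mathbb{I}$ of \emph{generators}, and a W-stage creates infinite subsets of $\omega$ called \emph{blocks}. For $\alpha\le\mathfrak{c}$ let $\Gamma_{<\alpha}$ be the set of generators created before $\alpha$, let $M_\alpha$ be the submonoid of $\mathbb{I}$ generated by $\Gamma_{<\alpha}$, and let $\mathcal{J}_\alpha$ be the ideal generated by the finite sets and all $a[C]$ with $a\in M_\alpha$ and $C$ a block created before $\alpha$. Both $M_\alpha$ and $\mathcal{J}_\alpha$ increase with $\alpha$ and are unions of the earlier ones at limits. By (A2), $\mathcal{J}_\alpha$ is closed under images by elements of $M_\alpha$. A node is \emph{new at $\alpha$} if it is not an initial segment of the node of any object created before $\alpha$. All nodes assigned at stage $\alpha$ will be new at $\alpha$.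

\begin{lemma}\label{lem:count}
For every node $\eta$, only countably many objects have a node $\subseteq\eta$. For $\alpha<\mathfrak{c}$, fewer than $\mathfrak{c}$ objects are created before $\alpha$.
\end{lemma}

\begin{proof}
By newness, two objects with the same node come from the same stage, so a node belongs to countably many objects; and $\eta$ has countably many initial segments. The number of objects before $\alpha$ is at most $|\alpha|\cdot\omega$.
\end{proof}

The sets from which both kinds of objects are made behave like $Y$ in Example~\ref{ex:onestep}, simultaneously for all their infinite preimages.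

\begin{definition}\label{def:simple}
An infinite set $Y\subseteq\omega$ is \emph{$\alpha$-simple} with data $(P,(\eta^p)_{p\in P})$ if $P\subseteq M_\alpha$ is countable, the $\eta^p$ are nodes new at $\alpha$, and
\begin{itemize}
\item[(S1)] $Y\subseteq^*\operatorname{ran}p$ for $p\in P$, and $Y\cap\operatorname{ran}a$ is finite for $a\in M_\alpha\setminus P$;
\item[(S2)] $p^{-1}[Y]$ is located at $\eta^p$ for $p\in P$;
\item[(S3)] $Y\in\mathcal{J}_\alpha^\perp$.
\end{itemize}
\end{definition}

By (S1), $\mathrm{id}\in P$ and $p^{-1}[Y]$ is infinite for $p\in P$. An infinite subset of an $\alpha$-simple set is $\alpha$-simple with the same data.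

\medskip\noindent\textbf{U-stage $\beta$ with task $X$.} The stage is void if $X\in\mathcal{J}_\beta$. Otherwise we choose an injection $f:\omega\to X$ such that $Y=f[\omega]$ is $\beta$-simple with data $(P,(\eta^p))$ and
\begin{itemize}
\item[(U1)] $p^{-1}[Y]\cap q^{-1}[Y]$ is finite for $p\ne q$ in $P$;
\item[(U2)] for $p\in P$, $p^{-1}(f(m))>m$ for almost all $m$, and $\omega\setminus p^{-1}[Y]$ is infinite.
\end{itemize}
We put $\Gamma_\beta=\{p^{-1}f:p\in P\}$, so $f\in\Gamma_\beta$, and the generator $g=p^{-1}f$ gets the node $\eta_g=\eta^p$. Then $\operatorname{ran}g=^*p^{-1}[Y]$ is located at $\eta_g$. The node is unambiguous: by (U1) distinct $p$ give distinct generators, and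
\begin{equation}\label{eq:disjoint}
\Gamma_\beta\cap M_\beta=\emptyset .
\end{equation}
Indeed, if $p^{-1}f=a\in M_\beta$, then $f=pa$, so $Y=^*\operatorname{ran}(pa)$, $pa\in P$ by (S1), and $(pa)^{-1}[Y]=^*\omega$, against (U2).

\medskip\noindent\textbf{W-stage $\gamma$ with task $(X_n)$.} The stage is void if some $X_n$ is in $\mathcal{J}_\gamma$. Otherwise we choose $\gamma$-simple sets $Z_k$ with data $(P_k,(\eta^{k,q})_{q\in P_k})$ for $k<\omega$, a set $B$, a countable $P_\infty\subseteq M_\gamma$ with $\mathrm{id}\in P_\infty$, and nodes $\eta^p$, $p\in P_\infty$, new at $\gamma$. The blocks of the stage are the \emph{pieces} $D_{k,q}=q^{-1}[Z_k]$ for $q\in P_k$, with node $\eta^{k,q}$ and \emph{index} $q$, and the \emph{composites} $B_p=p^{-1}[B]$ for $p\in P_\infty$, with node $\eta^p$ and index $p$. Blocks are regarded as labeled by $(\gamma,k,q)$ or $(\gamma,p)$. A set is \emph{small} if it is almost contained in a finite union of the $Z_k$. We require: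
\begin{itemize}
\item[(W1)] $Z_k\subseteq^*B$ for all $k$, and $B\cap X_n$ is infinite for infinitely many $n$;
\item[(W2)] $B\in\mathcal{J}_\gamma^\perp$;
\item[(W3)] each $p\in P_\infty$ is in $P_k$ for almost all $k$, and $B\cap\operatorname{ran}a$ is small for $a\in M_\gamma\setminus P_\infty$;
\item[(W4)] $D_{k,q}\cap D_{l,r}$ is finite if $(k,q)\ne(l,r)$;
\item[(W5)] $D_{k,q}\cap B_p$ is finite if $p\ne q$, and $B_p\cap B_r$ is finite if $p\ne r$;
\item[(W6)] for $p\in P_\infty$ and $\nu<|\eta^p|$, the set $B_p\cap S_\nu^{1-\eta^p(\nu)}$ is almost contained in a finite union of pieces of stage $\gamma$.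
\end{itemize}
A superscript $\gamma$, as in $B^\gamma$, names the stage where needed. Pieces are infinite and located at their nodes, by (S1) and (S2). Composites are infinite, since $D_{k,p}\subseteq^*B_p$ for $p\in P_k\cap P_\infty$; they are located only in the weak sense of (W6). The pieces are needed as separate blocks because an element $a\notin P_\infty$ may have $B\cap\operatorname{ran}a$ infinite, and then $a^{-1}[B]$ has to be covered by pieces. Two remarks will be used often: a block with index $q$ has the form $q^{-1}[T]$ with $T\subseteq^*B$, and by (W4) and (W5) two blocks of one stage that meet infinitely have the same index.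

\begin{proposition}\label{prop:inv}
Let $\alpha\le\mathfrak{c}$ and suppose that all stages below $\alpha$ have been carried out. Then:
\begin{itemize}
\item[(M1)] Every $a\in M_\alpha$ is $\mathrm{id}$ or satisfies $a(m)>m$ for almost all $m$.
\item[(M2)] For $a,b\in M_\alpha$, the set $\operatorname{ran}a\cap\operatorname{ran}b$ is finite, or $b\in aM_\alpha$, or $a\in bM_\alpha$.
\item[(M3)] If $\beta\le\alpha$, $b,c\in M_\alpha$ and $bc\in M_\beta$, then $b,c\in M_\beta$.
\item[(M4)] There are no $a_n,h_n\in M_\alpha$, $n<\omega$, with $a_n=a_{n+1}h_n$ and $h_n\ne\mathrm{id}$ for all $n$.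
\item[(J1)] If $\beta<\alpha$ is a U-stage, then $\operatorname{ran}g\in\mathcal{J}_\beta^\perp$ for $g\in\Gamma_\beta$. If $\gamma<\alpha$ is a W-stage, then its blocks are in $\mathcal{J}_\gamma^\perp$.
\item[(J2)] If $\gamma<\alpha$ is a W-stage and $a\in M_\alpha\setminus M_\gamma$, then $B^\gamma\cap\operatorname{ran}a$ is finite.
\item[(J3)] If $E\in\mathcal{J}_\alpha$ and $a\in M_\alpha$, then $a[E],a^{-1}[E]\in\mathcal{J}_\alpha$.
\item[(J4)] $\mathcal{J}_\alpha=\mathcal{I}(\mathcal{A}_\alpha)$ for an AD family $\mathcal{A}_\alpha$ such that, for every W-stage $\gamma<\alpha$, the sets $a[B^\gamma]$, $a\in M_\alpha$, are pairwise distinct members of $\mathcal{A}_\alpha$.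
\end{itemize}
\end{proposition}

\begin{proposition}\label{prop:stage}
Let $\alpha<\mathfrak{c}$ and suppose that all stages below $\alpha$ have been carried out. Then stage $\alpha$ can be carried out.
\end{proposition}

Proposition~\ref{prop:inv} is proved by induction on $\alpha$ in Sections~\ref{sec:monoid} and~\ref{sec:ideal}. Proposition~\ref{prop:stage} is proved from it in Sections~\ref{sec:branch} and~\ref{sec:stages}.

\begin{proof}[Proof of Theorem~\ref{thm:A} and Corollary~\ref{cor:cohen}]
An $(\omega,\omega)$-splitting family of size $\omega_1$ exists under $\mathfrak{s}=\omega_1$ by Lemma~\ref{lem:omegasplit}, and in the Cohen model directly by Lemma~\ref{lem:cohensplit}. By Proposition~\ref{prop:stage} all stages below $\mathfrak{c}$ can be carried out. Let $M=M_\mathfrak{c}$, $\mathcal{J}=\mathcal{J}_\mathfrak{c}$, $\mathcal{A}=\mathcal{A}_\mathfrak{c}$, so that $\mathcal{A}$ is AD and $\mathcal{J}=\mathcal{I}(\mathcal{A})$.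

\emph{$\mathcal{A}$ is infinite.} No block is created before stage $1$, so $\mathcal{J}_0$ and $\mathcal{J}_1$ consist of the finite sets, and stages $0$ and $1$, with tasks $\omega$ and $(\omega,\omega,\dots)$, are nonvoid. Stage $0$ yields $f\in M$ with $f(m)>m$ for almost all $m$. The same holds for $f^k$, $k\ge1$, so $f^k\ne\mathrm{id}$, and by cancellation the powers of $f$ are distinct. By (J4) the sets $f^k[B^1]$ are distinct members of $\mathcal{A}$.

\emph{Property \textup{(W)} and maximality.} Let $(X_n)$ be a sequence in $\mathcal{J}^+$; it is the task of a W-stage $\gamma$, which is nonvoid as $\mathcal{J}_\gamma\subseteq\mathcal{J}$. By (J4) with $a=\mathrm{id}$ we have $B^\gamma\in\mathcal{A}$, and (W1) gives (W). An infinite set $X$ almost disjoint from all members of $\mathcal{A}$ would be positive, and (W) for the constant sequence $X$ would fail. So $\mathcal{A}$ is MAD.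

\emph{Property \textup{(U)}.} A set $X\in\mathcal{J}^+$ is the task of a nonvoid U-stage, which yields $f:\omega\to X$ with $f\in M$. By (J3), $f^{-1}[E]\in\mathcal{J}$ for all $E\in\mathcal{J}$.

By Lemma~\ref{lem:criterion}, $\mathcal{A}$ is Kat\v{e}tov maximal.
\end{proof}

\section{The monoid is a tree}\label{sec:monoid}

Call $a$ a \emph{left factor} of $b$ if $b\in aM_\alpha$. The left factors of $b$ have ranges that almost contain $\operatorname{ran}b$, so they are linearly preordered by (M2); by (M4) there is no infinite descent among them. Thus (M1)--(M4) say that $M_\alpha$ is a tree under the left factor relation, that incomparable elements have almost disjoint ranges, and that the earlier monoids are initial parts of the tree.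

We prove (M1)--(M4) by induction on $\alpha$. They hold for $M_0=\{\mathrm{id}\}$, and they pass from $\beta$ to $\beta+1$ if stage $\beta$ creates no generators, since then $M_{\beta+1}=M_\beta$.

\subsection*{Adding generators}
Let $\beta$ be a U-stage with $f,Y,P$, and write $M=M_\beta$, $\Gamma=\Gamma_\beta$, $M'=M_{\beta+1}$. Elements of $M\cup\Gamma$ are called \emph{letters}; by \eqref{eq:disjoint} each letter has a \emph{type}, $M$ or $\Gamma$. Every element of $M'$ is a product of letters.

\emph{\textup{(M1)} for $M'$.} Each letter is $\mathrm{id}$ or satisfies $x(m)>m$ for almost all $m$, by (M1) for $M$ and (U2). If $x,y$ have the latter property, then $x(y(m))>y(m)>m$ for almost all $m$, because $y$ is injective. In particular, a product in $M'$ equals $\mathrm{id}$ only if all factors do.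

\begin{lemma}\label{lem:letters}
If $x,y$ are letters and $\operatorname{ran}x\cap\operatorname{ran}y$ is infinite, then one of the following holds:
\textup{(a)} $y\in M$ and $x=yx'$ for a letter $x'$ of the same type as $x$;
\textup{(b)} $x\in M$ and $y=xy'$ for a letter $y'$ of the same type as $y$;
\textup{(c)} $x=y\in\Gamma$.
\end{lemma}

\begin{proof}
If $x,y\in M$, then (M2) for $M$ gives (a) or (b). If $x,y\in\Gamma$, then (U1) gives (c). Let $x=q^{-1}f\in\Gamma$ and $y\in M$. Then $q^{-1}[Y]\cap\operatorname{ran}y$ is infinite, hence so is $Y\cap\operatorname{ran}(qy)$ by (A1), and $qy\in P$ by (S1). For $x'=(qy)^{-1}f\in\Gamma$ we have $qyx'=f=qx$, so $yx'=x$ by cancellation, which is (a). With the roles of $x$ and $y$ exchanged we get (b).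
\end{proof}

\emph{\textup{(M2)} for $M'$.} Let $a=x_1\cdots x_r$ and $b=y_1\cdots y_s$ be products of letters; we induct on $r+s$. If $r=0$ then $b\in aM'$, and if $s=0$ then $a\in bM'$. Let $r,s\ge1$. If $\operatorname{ran}x_1\cap\operatorname{ran}y_1$ is finite, so is $\operatorname{ran}a\cap\operatorname{ran}b$. Otherwise Lemma~\ref{lem:letters} lets us write $a=za'$ and $b=zb'$, where in case (a) $z=y_1$, $a'=x'x_2\cdots x_r$, $b'=y_2\cdots y_s$; in case (b) $z=x_1$, $a'=x_2\cdots x_r$, $b'=y'y_2\cdots y_s$; and in case (c) $z=x_1$, $a'=x_2\cdots x_r$, $b'=y_2\cdots y_s$. The total length drops, so one of the three alternatives holds for $a',b'$, and each is preserved under left multiplication by the injection $z$.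

For (M3) and (M4) we need to know all left factors of a given word. They arise by cutting the word inside one letter.

\begin{lemma}\label{lem:prefix}
Let $x_1\cdots x_r=bc$ with letters $x_i$ and $b,c\in M'$. Then there are $k\le r$ and $d\in M$ with $b=x_1\cdots x_kd$, such that $d=\mathrm{id}$ if $k=r$, and $x_{k+1}=de$ for a letter $e$ of the same type as $x_{k+1}$ if $k<r$.
\end{lemma}

\begin{proof}
Write $b=y_1\cdots y_s$ with letters $y_i$ and induct on $r+s$. If $s=0$, take $k=0$ and $d=\mathrm{id}$. If $r=0$, then $bc=\mathrm{id}$, so $b=\mathrm{id}$ by (M1), and again $k=0$, $d=\mathrm{id}$. Let $r,s\ge1$. Both $\operatorname{ran}x_1$ and $\operatorname{ran}y_1$ almost contain $\operatorname{ran}(bc)$, so Lemma~\ref{lem:letters} applies to $x_1,y_1$.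

In case (a), cancelling $y_1$ gives $x'x_2\cdots x_r=(y_2\cdots y_s)c$. Let $k,d$ be given by the induction hypothesis. If $k\ge1$, then $b=y_1x'x_2\cdots x_kd=x_1\cdots x_kd$, and the condition on $x_{k+1}$ is unchanged. If $k=0$, then $y_2\cdots y_s=d$ and $x'=de$, so $b=y_1d\in M$ and $x_1=(y_1d)e$ with $e$ of the type of $x_1$; take $k=0$ and $y_1d$ in place of $d$.

In cases (b) and (c), cancelling $x_1$ gives $x_2\cdots x_r=b'c$ with $b=x_1b'$, where $b'=y'y_2\cdots y_s$ or $b'=y_2\cdots y_s$. The induction hypothesis for the word $x_2\cdots x_r$ gives $b'=x_2\cdots x_kd$ with $1\le k\le r$ and the required condition, so $b=x_1\cdots x_kd$.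
\end{proof}

\emph{\textup{(M3)} at $\beta+1$.} Only the case $bc\in M_{\beta'}$ with $\beta'\le\beta$ needs proof. Apply Lemma~\ref{lem:prefix} to the one-letter word $a=bc\in M$. If $k=1$, then $b=a$ and $c=\mathrm{id}$ by cancellation. If $k=0$, then $b=d\in M$ and $a=de$ with $e\in M$, so $c=e$. In both cases $b,c\in M$, and (M3) at $\beta$ gives $b,c\in M_{\beta'}$.

\emph{\textup{(M4)} for $M'$.} Suppose $a_n=a_{n+1}h_n$ with $h_n\ne\mathrm{id}$, and write $a_0=x_1\cdots x_r$. Since $a_0=a_n(h_{n-1}\cdots h_0)$, Lemma~\ref{lem:prefix} gives $a_n=x_1\cdots x_{k_n}d_n$ with $d_n\in M$. Some $k$ equals $k_n$ for infinitely many $n$. For two such $n<n'$ we have $a_n=a_{n'}h$ with $h=h_{n'-1}\cdots h_n\ne\mathrm{id}$ by (M1), so $d_n=d_{n'}h$ by cancellation and $h\in M$ by (M3). The $d_n$ along these $n$ contradict (M4) for $M$.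

\subsection*{Limit stages}
Let $\alpha$ be a limit. Properties (M1) and (M2) concern finitely many elements, which lie in some $M_\delta$ with $\delta<\alpha$. For (M3) with $\beta<\alpha$, choose $\delta\in[\beta,\alpha)$ with $b,c\in M_\delta$ and use (M3) at $\delta$; the case $\beta=\alpha$ is trivial. For (M4), if $a_0\in M_\beta$ with $\beta<\alpha$, then (M3) puts successively $a_1,h_0$, then $a_2,h_1$, and so on into $M_\beta$, contradicting (M4) at $\beta$.

\section{The ideal and its generating AD family}\label{sec:ideal}

We prove (J1)--(J4) at $\alpha$, assuming Proposition~\ref{prop:inv} below $\alpha$ and (M1)--(M4) at $\alpha$.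

\emph{\textup{(J1)}.} The range of a generator $p^{-1}f$ of stage $\beta$ is $=^*p^{-1}[Y]$ with $Y\in\mathcal{J}_\beta^\perp$, and a block of stage $\beta$ has the form $p^{-1}[T]$ with $T\subseteq^*B^\beta\in\mathcal{J}_\beta^\perp$; in both cases $p\in M_\beta$. If such a set met $E\in\mathcal{J}_\beta$ infinitely, then $Y$ or $T$ would meet $p[E]\in\mathcal{J}_\beta$ infinitely, by (A1).

\emph{\textup{(J2)}.} Write $a\in M_\alpha\setminus M_\gamma$ as a word in $\Gamma_{<\alpha}$ and let $g$ be its first letter not in $\Gamma_{<\gamma}$. Then $a=cgd$ with $c\in M_\gamma$ and $g\in\Gamma_\beta$, where $\gamma<\beta<\alpha$ because $\gamma$ is not a U-stage. The set $B=B_{\mathrm{id}}$ is a block, so $B\in\mathcal{J}_\beta$ and $c^{-1}[B]\in\mathcal{J}_\beta$ by (J3) at $\beta$. By (J1), $c^{-1}[B]\cap\operatorname{ran}g$ is finite, hence so is $B\cap\operatorname{ran}(cg)$, which almost contains $B\cap\operatorname{ran}a$.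

Thus later generators do not disturb an earlier W-stage, and what was required for $M_\gamma$ holds for $M_\alpha$.

\begin{lemma}\label{lem:persist}
Let $\gamma<\alpha$ be a W-stage, $a\in M_\alpha$, and $C$ a block of $\gamma$ with index $q$.
\begin{itemize}
\item[(a)] If $Z_k\cap\operatorname{ran}a$ is infinite, then $a\in P_k$. So $a^{-1}[Z_k]$ is finite or the piece $D_{k,a}$.
\item[(b)] If $a\notin P_\infty$, then $B\cap\operatorname{ran}a$ is small.
\item[(c)] If $C\cap\operatorname{ran}a$ is infinite, then $a\in M_\gamma$.
\item[(d)] If $B\cap a[C]$ is infinite, then $a=q$.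
\end{itemize}
\end{lemma}

\begin{proof}
(a), (b) For $a\in M_\gamma$ these are (S1) and (W3). For $a\notin M_\gamma$, both $B\cap\operatorname{ran}a$ and $Z_k\cap\operatorname{ran}a$ are finite by (J2) and $Z_k\subseteq^*B$.

(c) Let $C=q^{-1}[T]$ with $T\subseteq^*B$. By (A1), $B\cap\operatorname{ran}(qa)$ is infinite, so $qa\in M_\gamma$ by (J2) and $a\in M_\gamma$ by (M3).

(d) If $a\in P_\infty$, then $B_a\cap C$ is infinite by (A1). If $a\notin P_\infty$, then by (b) some $Z_l\cap a[C]$ is infinite, so $a\in P_l$ by (a) and $D_{l,a}\cap C$ is infinite. In both cases $C$ meets a block of index $a$ infinitely, so $a=q$.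
\end{proof}

\emph{\textup{(J3)}.} Closure under images was noted in Section~\ref{sec:rec}. For preimages it suffices to consider $a^{-1}[c[C]]$ with $c\in M_\alpha$ and $C$ a block of a stage $\gamma<\alpha$. By (M2) there are three cases. If $\operatorname{ran}a\cap\operatorname{ran}c$ is finite, the set is finite. If $c=ah$, it is $=^*h[C]\in\mathcal{J}_\alpha$. If $a=ch$, it is $=^*h^{-1}[C]$. For $C=D_{k,q}$ this is $=^*(qh)^{-1}[Z_k]$, which is finite or a piece. For $C=B_p$ it is $=^*(ph)^{-1}[B]$. This is the composite $B_{ph}$ if $ph\in P_\infty$; otherwise, by Lemma~\ref{lem:persist}(b), it is almost contained in a finite union of sets $(ph)^{-1}[Z_k]$, each finite or a piece.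

\emph{\textup{(J4)}.} The generators $a[C]$ of $\mathcal{J}_\alpha$ are not almost disjoint, as Example~\ref{ex:onefunction} shows. We determine how two of them can meet infinitely, and find that one is then almost contained in the other.

\begin{lemma}\label{lem:meet}
Let $a,b\in M_\alpha$ and let $C,C'$ be blocks created before $\alpha$ with $a[C]\cap b[C']$ infinite. Then $C$ and $C'$ come from the same stage, and:
\begin{itemize}
\item[(a)] if $C=B_p$ and $C'=B_r$, then $(b,r)=(ac,pc)$ or $(a,p)=(bc,rc)$ for some $c\in M_\alpha$;
\item[(b)] if $C$ is a piece and $C'$ is a composite, then $a[C]\subseteq^*b[C']$;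
\item[(c)] if $C$ and $C'$ are pieces, then $a[C]=^*b[C']$.
\end{itemize}
\end{lemma}

\begin{proof}
The ranges of $a$ and $b$ meet infinitely, so by (M2) $b=ac$ or $a=bc$ with $c\in M_\alpha$. Since $a$ and $b$ are injective, $C\cap c[C']$ is infinite in the first case and $c[C]\cap C'$ in the second.

Suppose that $C$ comes from stage $\gamma$ and $C'$ from stage $\delta$ with $\gamma<\delta$; then $C\in\mathcal{J}_\delta$. If $b=ac$, then $c\in M_\gamma\subseteq M_\delta$ by Lemma~\ref{lem:persist}(c), so $c^{-1}[C]\in\mathcal{J}_\delta$ by (J3) at $\delta$, and this set meets $C'$ infinitely by (A1). If $a=bc$, then $c\in M_\delta$ by Lemma~\ref{lem:persist}(c) applied to $C'$, so $c[C]\in\mathcal{J}_\delta$ meets $C'$ infinitely. Both contradict (J1). Exchanging the roles excludes $\delta<\gamma$.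

So both blocks come from one stage; let $q,r$ be the indices of $C,C'$. Then
\begin{equation}\label{eq:index}
b=ac\ \text{ implies }\ r=qc,\qquad a=bc\ \text{ implies }\ q=rc .
\end{equation}
Indeed, if $b=ac$ and $C=q^{-1}[T]$ with $T\subseteq^*B$, then $T\cap(qc)[C']$ is infinite by (A1), and Lemma~\ref{lem:persist}(d) gives $qc=r$; the second implication is the first with the roles exchanged. Part (a) is \eqref{eq:index}.

Let $C=D_{k,q}$ and $b=ac$. Then $r=qc$ and $Z_k\cap r[C']$ is infinite, so $r\in P_k$ and $Z_k\subseteq^*\operatorname{ran}(qc)$. By (A3), $q^{-1}[Z_k]=^*c[r^{-1}[Z_k]]$, that is, $a[C]=^*b[D_{k,r}]$. If $C'=B_r$, this is almost contained in $b[C']$, as $Z_k\subseteq^*B$. If $C'=D_{l,r}$, then $r[C']\subseteq Z_l$, so $Z_k\cap Z_l$ is infinite, $k=l$ by (W4) for the index $\mathrm{id}$, and $a[C]=^*b[C']$. This proves (c), which is symmetric in the two blocks, and (b) for $b=ac$. Finally let $C=D_{k,q}$, $C'=B_r$ and $a=bc$. Then $q=rc$, and by (A2)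
\[
a[C]=^*b\big[c\big[c^{-1}[r^{-1}[Z_k]]\big]\big]\subseteq b[r^{-1}[Z_k]]\subseteq^*b[B_r].\qedhere
\]
\end{proof}

It remains to see that maximal generators exist; this is where (M4) is used. Fix a W-stage $\gamma<\alpha$. If $(a,p)=(a'h,p'h)$ with $a',h\in M_\alpha$ and $p,p'\in P_\infty$, then $a[B_p]=^*a'[h[h^{-1}[B_{p'}]]]\subseteq a'[B_{p'}]$. Call $(a,p)\in M_\alpha\times P_\infty$ \emph{irreducible} if every such representation has $h=\mathrm{id}$. Starting from any pair and removing factors $h\ne\mathrm{id}$ repeatedly, we reach an irreducible pair after finitely many steps, by (M4) applied to the second coordinates. So every $a[B_p]$ is almost contained in $a_0[B_{p_0}]$ for an irreducible $(a_0,p_0)$. By Lemma~\ref{lem:meet}(a), distinct irreducible pairs give almost disjoint, hence distinct, sets.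

Let $\mathcal{A}_\alpha$ consist, for all W-stages $\gamma<\alpha$, of the sets $a[B_p]$ with $(a,p)$ irreducible, and of one representative of each $=^*$-class of those sets $a[D_{k,q}]$ that are not almost contained in any $b[B_r]$ of the same stage. All these sets are infinite, and $\mathcal{A}_\alpha$ is AD by Lemma~\ref{lem:meet}. Every generator $a[C]$ of $\mathcal{J}_\alpha$ is almost contained in a member of $\mathcal{A}_\alpha$, so $\mathcal{I}(\mathcal{A}_\alpha)=\mathcal{J}_\alpha$. The pairs $(a,\mathrm{id})$ are irreducible, since $\mathrm{id}=p'h$ implies $h=\mathrm{id}$ by (M1). This proves (J4) and Proposition~\ref{prop:inv}.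

\section{Branches with new nodes}\label{sec:branch}

In this section and the next, $\alpha<\mathfrak{c}$ is fixed, all earlier stages have been carried out, and $M=M_\alpha$, $\mathcal{J}=\mathcal{J}_\alpha$, $\Gamma=\Gamma_{<\alpha}$. \emph{Old} objects are those created before $\alpha$; ``new'' and ``simple'' refer to $\alpha$. If $\eta$ is new and $\zeta$ is the node of an old object, then $\zeta\subsetneq\eta$ or $\zeta\perp\eta$.

We generalize Example~\ref{ex:onestep} in two ways. First, a simple set needs a new node for every $p\in P$, and $P$ is not known in advance: it has to be countable and to contain every $a\in M$ whose range meets $Y$ infinitely, while $M$ may be uncountable. Location solves this too. If $p^{-1}[Y]$ is located at a new node $\eta^p$, it can meet $\operatorname{ran}g$ infinitely only for the countably many generators $g$ with $\eta_g\subsetneq\eta^p$. For these pairs $(p,g)$ we decide along the branch whether $pg$ joins $P$. Second, W-stages require the same construction for a sequence of sets instead of one set. We treat both at once.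

A \emph{system} is a pair $\mathbf{x}=(N,(X_n)_{n\in N})$ with $N\subseteq\omega$ infinite and $X_n\in\mathcal{J}^+$, declared to be of one of two kinds: \emph{constant}, where $N=\omega$ and all $X_n$ are equal, or \emph{orthogonal}, where all $X_n$ are in $\mathcal{J}^\perp$. For systems of the same kind, $\mathbf{x}'\le\mathbf{x}$ means $N'\subseteq N$ and $X'_n\subseteq X_n$ for $n\in N'$. We say that $\mathbf{x}$ \emph{lies in} $p\in M$ if $X_n\subseteq^*\operatorname{ran}p$ for all $n\in N$; this passes to $\mathbf{x}'\le\mathbf{x}$.

Let $\mathbf{x}$ lie in $p$. Then $p^{-1}[X_n]\in\mathcal{J}^+$, since $X_n=^*p[p^{-1}[X_n]]$ and $\mathcal{J}$ is closed under images. For $\nu<\omega_1$ and $i<2$ let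
\[
N^i_\nu(\mathbf{x},p)=\{n\in N:p^{-1}[X_n]\cap S^i_\nu\in\mathcal{J}^+\}.
\]
These two sets cover $N$, so at least one is infinite. \emph{For some $\nu$ both are infinite.} In the constant case this is Lemma~\ref{lem:possplit}, which applies by (J4). In the orthogonal case $p^{-1}[X_n]\in\mathcal{J}^\perp$ by (A1) and closure under images; so subsets of $p^{-1}[X_n]$ are positive exactly if they are infinite, and we apply $(\omega,\omega)$-splitting to $(p^{-1}[X_n])_{n\in N}$. Let $\nu(\mathbf{x},p)$ be the least such $\nu$. The \emph{stem} $\tau(\mathbf{x},p)$ is the node of length $\nu(\mathbf{x},p)$ whose value at $\nu$ is the unique $i$ with $N^i_\nu(\mathbf{x},p)$ infinite.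

\begin{lemma}\label{lem:stem}
Let $\mathbf{x}$ lie in $p$ and $\tau=\tau(\mathbf{x},p)$.
\begin{itemize}
\item[(a)] For $\nu<|\tau|$, $X_n\cap p[S_\nu^{1-\tau(\nu)}]\in\mathcal{J}$ for almost all $n\in N$.
\item[(b)] If $\mathbf{x}'\le\mathbf{x}$, then $\tau(\mathbf{x}',p)\supseteq\tau$.
\item[(c)] For $i<2$ there is $\mathbf{x}^{p,i}\le\mathbf{x}$ with $\tau(\mathbf{x}^{p,i},p)\supseteq\tau^\frown i$.
\item[(d)] If $Q\subseteq M$ is finite and $\mathbf{x}$ lies in every $q\in Q$, then there are $\mathbf{x}^0,\mathbf{x}^1\le\mathbf{x}$ with $\tau(\mathbf{x}^0,q)\perp\tau(\mathbf{x}^1,q)$ for all $q\in Q$.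
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $n$ outside the finite set $N^{1-\tau(\nu)}_\nu(\mathbf{x},p)$, the set in question is by (A1) the image under $p$ of $p^{-1}[X_n]\cap S_\nu^{1-\tau(\nu)}\in\mathcal{J}$.

(b) We have $N^i_\nu(\mathbf{x}',p)\subseteq N^i_\nu(\mathbf{x},p)$. So for $\nu<|\tau|$ the set $N^{1-\tau(\nu)}_\nu(\mathbf{x}',p)$ is finite, which gives $\nu(\mathbf{x}',p)\ne\nu$ and the value $\tau(\nu)$ at $\nu$.

(c) Let $\nu=|\tau|$, and let $\mathbf{x}^{p,i}$ have index set $N^i_\nu(\mathbf{x},p)$, which is $\omega$ in the constant case, and sets $X_n\cap p[S^i_\nu]$. Their preimages under $p$ are $=^*p^{-1}[X_n]\cap S^i_\nu\in\mathcal{J}^+$, so the sets are positive by (J3), and $\mathbf{x}^{p,i}$ is a system of the same kind. The preimages are almost disjoint from $S^{1-i}_\nu$, so $N^{1-i}_\nu(\mathbf{x}^{p,i},p)=\emptyset$. Together with (b) this gives the claim.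

(d) Start with $\mathbf{y}^0=\mathbf{y}^1=\mathbf{x}$ and treat the $q\in Q$ one at a time; by (b), incompatibilities already obtained persist. If $\tau(\mathbf{y}^0,q)$ and $\tau(\mathbf{y}^1,q)$ are compatible, name the systems so that the first is contained in the second, and let $\nu=|\tau(\mathbf{y}^0,q)|$. Replace $\mathbf{y}^1$ by $(\mathbf{y}^1)^{q,0}$; now $\nu<|\tau(\mathbf{y}^1,q)|$. Replace $\mathbf{y}^0$ by $(\mathbf{y}^0)^{q,i}$ with $i=1-\tau(\mathbf{y}^1,q)(\nu)$. The stems now differ at $\nu$.
\end{proof}

The next proposition contains everything that the two stages need. It says that below any system there is a descending sequence along which $\mathcal{J}$, and all ranges outside a countable set $Q$, are covered by a \emph{countable} family of sets that are negligible on the sequence.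

\begin{proposition}\label{prop:branch}
For every system $\mathbf{x}_0$ there are systems $\mathbf{x}_0\ge\mathbf{x}_1\ge\cdots$, $\mathbf{x}_k=(N_k,(X_{k,n})_{n\in N_k})$, a countable set $Q\subseteq M$ with $\mathrm{id}\in Q$, new nodes $\eta^p$ for $p\in Q$, and a countable family $\mathcal{F}$ of subsets of $\omega$ such that:
\begin{itemize}
\item[(B1)] for $p\in Q$ some $\mathbf{x}_k$ lies in $p$;
\item[(B2)] for $F\in\mathcal{F}$ there is $k$ with $X_{k,n}\cap F\in\mathcal{J}$ for almost all $n\in N_k$;
\item[(B3)] $p[S_\nu^{1-\eta^p(\nu)}]\in\mathcal{F}$ for $p\in Q$ and $\nu<|\eta^p|$;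
\item[(B4)] for $a\in M\setminus Q$, $\operatorname{ran}a$ is almost contained in a member of $\mathcal{F}$;
\item[(B5)] every $E\in\mathcal{J}$ is almost contained in a finite union of members of $\mathcal{F}$.
\end{itemize}
\end{proposition}

\begin{proof}
\emph{The tree.} Fix a bijection $n\mapsto(l_n,j_n)$ from $\omega$ onto $\omega\times\omega$ with $l_n\le n$. We define systems $\mathbf{x}_s=(N_s,(X_{s,n})_{n\in N_s})$ and finite sets $Q_s\subseteq M$ for $s\in2^{<\omega}$, with $\mathbf{x}_s$ lying in every $p\in Q_s$. Let $\mathbf{x}_\emptyset=\mathbf{x}_0$ and $Q_\emptyset=\{\mathrm{id}\}$. Once $\mathbf{x}_s$ and $Q_s$ are defined, the set of pairs $(p,g)\in Q_s\times\Gamma$ with $\eta_g\subseteq\tau(\mathbf{x}_s,p)$ is countable by Lemma~\ref{lem:count}; if it is nonempty, enumerate it with repetitions as $(e_{s,j})_{j<\omega}$. Let $(l,j)=(l_{|s|},j_{|s|})$. If $e_{s\restriction l,j}$ is undefined, put $\mathbf{x}'_s=\mathbf{x}_s$ and $Q'_s=Q_s$. If $e_{s\restriction l,j}=(p,g)$, we \emph{treat} this pair at $s$. Let $H=\{n\in N_s:X_{s,n}\cap\operatorname{ran}(pg)\in\mathcal{J}^+\}$, which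 is $\omega$ or $\emptyset$ in the constant case. If $H$ is infinite, \emph{accept}: $\mathbf{x}'_s$ has index set $H$ and sets $X_{s,n}\cap\operatorname{ran}(pg)$, and $Q'_s=Q_s\cup\{pg\}$. If $H$ is finite, \emph{reject}: $\mathbf{x}'_s$ has index set $N_s\setminus H$ and the same sets, and $Q'_s=Q_s$. In all cases $\mathbf{x}'_s\le\mathbf{x}_s$ lies in every member of $Q'_s$. Let $\mathbf{x}_{s^\frown0},\mathbf{x}_{s^\frown1}\le\mathbf{x}'_s$ be given by Lemma~\ref{lem:stem}(d) for $Q'_s$, and $Q_{s^\frown i}=Q'_s$.

For $x\in2^\omega$ let $Q_x=\bigcup_kQ_{x\restriction k}$, and for $p\in Q_x$ let $\eta^p_x$ be the union of the stems $\tau(\mathbf{x}_{x\restriction k},p)$ over the $k$ with $p\in Q_{x\restriction k}$. For $p\in Q_s$, the stems $\tau(\mathbf{x}_{s^\frown0},p)$ and $\tau(\mathbf{x}_{s^\frown1},p)$ are incompatible extensions of $\tau(\mathbf{x}_s,p)$, so both are proper extensions. Hence $\eta^p_x$ is a node, the union of a strictly increasing sequence.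

\emph{Choice of the branch.} Let $\zeta$ be the node of an old object, $s\in2^{<\omega}$ and $p\in Q_s$. At most one $x\supset s$ has $\eta^p_x\subseteq\zeta$: two branches $x\ne x'$ through $s$ split at some $t\supseteq s$, and $p\in Q_t$ gives $\eta^p_x\perp\eta^p_{x'}$. There are fewer than $\mathfrak{c}$ triples $(\zeta,s,p)$ by Lemma~\ref{lem:count}. So there is $x$ such that $\eta^p_x$ is new for every $p\in Q_x$. Put $\mathbf{x}_k=\mathbf{x}_{x\restriction k}$, $Q=Q_x$, $\eta^p=\eta^p_x$. Then (B1) holds.

\emph{The family $\mathcal{F}$} consists of the sets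
\begin{itemize}
\item[(1)] $p[S_\nu^{1-\eta^p(\nu)}]$ for $p\in Q$ and $\nu<|\eta^p|$;
\item[(2)] $\operatorname{ran}(pg)$ for $p\in Q$, $g\in\Gamma$ with $\eta_g\subsetneq\eta^p$ and $pg\notin Q$;
\item[(3)] $p[C]$ for $p\in Q$ and old blocks $C$ with node $\subsetneq\eta^p$.
\end{itemize}
It is countable by Lemma~\ref{lem:count}, and (B3) holds.

(B2) For a set of type (1), take $k$ with $p\in Q_{x\restriction k}$ and $\nu<|\tau(\mathbf{x}_k,p)|$ and use Lemma~\ref{lem:stem}(a). For type (2), $\eta_g\subseteq\tau(\mathbf{x}_l,p)$ for some $l$ with $p\in Q_{x\restriction l}$, so $(p,g)=e_{x\restriction l,j}$ for some $j$, and the pair is treated at $x{\restriction}k$ for the $k$ with $(l_k,j_k)=(l,j)$. It is rejected, as $pg\notin Q$. Hence $X_{k+1,n}\cap\operatorname{ran}(pg)\in\mathcal{J}$ for all $n\in N_{k+1}$. Sets of type (3) are themselves in $\mathcal{J}$.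

(B4) Write $a=g_1\cdots g_r\in M\setminus Q$ with $g_i\in\Gamma$, and let $t$ be largest with $p=g_1\cdots g_t\in Q$; it exists as $\mathrm{id}\in Q$, and $t<r$. For $g=g_{t+1}$ we have $pg\notin Q$ and $\operatorname{ran}a\subseteq^*\operatorname{ran}(pg)$. If $\eta_g\subsetneq\eta^p$, then $\operatorname{ran}(pg)$ is of type (2). Otherwise $\eta_g(\nu)=1-\eta^p(\nu)$ for some $\nu$, and as $\operatorname{ran}g$ is located at $\eta_g$, the set $\operatorname{ran}(pg)$ is almost contained in $p[S_\nu^{1-\eta^p(\nu)}]$.

(B5) It suffices to consider $E=a[C]$ with $a\in M$ and $C$ an old block with node $\zeta$. If $a\notin Q$, use (B4). Let $a\in Q$. If $\zeta\subsetneq\eta^a$, then $E$ is of type (3). Otherwise $\zeta(\nu)=1-\eta^a(\nu)$ for some $\nu$, and $F=a[S_\nu^{\zeta(\nu)}]$ is of type (1). If $C$ is a piece, then $C\subseteq^*S_\nu^{\zeta(\nu)}$ and $E\subseteq^*F$; this settles all old pieces. If $C$ is a composite, (W6) gives old pieces $D_1,\dots,D_m$ with $C\subseteq^*S_\nu^{\zeta(\nu)}\cup D_1\cup\dots\cup D_m$, so $E\subseteq^*F\cup a[D_1]\cup\dots\cup a[D_m]$, and each $a[D_i]$ is almost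 contained in a member of $\mathcal{F}$.
\end{proof}

\section{Carrying out the stages}\label{sec:stages}

\begin{lemma}\label{lem:simple}
Every $X\in\mathcal{J}^+$ contains a simple set.
\end{lemma}

\begin{proof}
Apply Proposition~\ref{prop:branch} to the constant system with value $X$, and let $X_k$ be the value of $\mathbf{x}_k$. Enumerate $\mathcal{F}$ as $(F_j)$ and choose $k_j$ with $X_{k_j}\cap F_j\in\mathcal{J}$ by (B2). Each set $X_n\setminus\bigcup_{j<n}(X_{k_j}\cap F_j)$ is positive, hence infinite; choose distinct points $y_n$ in these sets and let $Y=\{y_n:n<\omega\}\subseteq X$. Then $Y\subseteq^*X_k$ for all $k$, and $Y\cap F_j\subseteq^*Y\cap X_{k_j}\cap F_j$ is finite for all $j$. With data $(Q,(\eta^p))$, (S1) follows from (B1) and (B4), (S2) from (B3) and (A1), and (S3) from (B5).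
\end{proof}

Next we thin simple sets out so that their preimages become almost disjoint. This uses (M1): if some $h\ne\mathrm{id}$ fixed every point of $Z$, then $Z'\cap h^{-1}[Z']$ would be infinite for every infinite $Z'\subseteq Z$.

\begin{lemma}\label{lem:thin}
Let $1\le K\le\omega$ and let $Z_k$, $k<K$, be simple with sets $P_k$. There are infinite $Z'_k\subseteq Z_k$ such that $q^{-1}[Z'_k]\cap r^{-1}[Z'_l]$ is finite whenever $q\in P_k$, $r\in P_l$ and $(k,q)\ne(l,r)$.
\end{lemma}

\begin{proof}
Let $q\ne r$ be in $P_k$. Their ranges almost contain $Z_k$, so by (M2) one is a left factor of the other, say $r=qh$ with $h\ne\mathrm{id}$. Almost every $z\in Z_k$ is $r(m)$ for an $m$ with $r(m)=q(h(m))$ and $h(m)>m$, by (M1). Thus $q^{-1}(z)\ne r^{-1}(z)$ for almost all $z\in Z_k$.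

Enumerate the pairs $\{(k,q),(l,r)\}$ as in the lemma as $(e_j)_{j<\omega}$, with repetitions if necessary; if there are none, there is nothing to do. Let $\kappa:\omega\to K$ take every value infinitely often. Choose distinct points $z_t\in Z_{\kappa(t)}$ recursively so that for every $j\le t$ and both ways of writing $e_j=\{(k,q),(l,r)\}$ with $k=\kappa(t)$ the following hold whenever the terms are defined: $q^{-1}(z_t)\ne r^{-1}(z_u)$ for all $u<t$ with $\kappa(u)=l$; and $q^{-1}(z_t)\ne r^{-1}(z_t)$ if $l=k$. The first condition excludes only the points $q(r^{-1}(z_u))$, and the second excludes finitely many points by the first paragraph. Put $Z'_k=\{z_t:\kappa(t)=k\}$. Let $e_j=\{(k,q),(l,r)\}$ and $m\in q^{-1}[Z'_k]\cap r^{-1}[Z'_l]$, say $q(m)=z_t$, $r(m)=z_u$ with $\kappa(t)=k$, $\kappa(u)=l$. Then $q^{-1}(z_t)=r^{-1}(z_u)$, which was excluded at step $\max(t,u)$ if $\max(t,u)\ge j$. So there are at most $j$ such $m$.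
\end{proof}

\subsection*{The U-stage}
Let $X\in\mathcal{J}^+$. By Lemmas~\ref{lem:simple} and~\ref{lem:thin} with $K=1$ there is a simple $Y_1\subseteq X$ with data $(P,(\eta^p))$ that satisfies (U1). Let $Y_0\subseteq Y_1$ be infinite with $Y_1\setminus Y_0$ infinite. Enumerate $P=\{p_j:j<\omega\}$, with repetitions if necessary, and choose recursively
\[
f(m)\in Y_0\setminus\big(\{f(i):i<m\}\cup\{p_j(i):i,j\le m\}\big).
\]
Then $f$ is injective, and $Y=f[\omega]\subseteq Y_0$ is simple with the same data and satisfies (U1). The value $p_j^{-1}(f(m))$ is defined for almost all $m$ by (S1), and it exceeds $m$ if $m\ge j$. The set $p^{-1}[Y_1\setminus Y_0]$ is infinite by (S1) and disjoint from $p^{-1}[Y]$. This is (U2).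

\subsection*{The W-stage}
Let $X_n\in\mathcal{J}^+$ for all $n$. By Lemma~\ref{lem:simple} choose simple sets $V_n\subseteq X_n$. They provide the pieces with their nodes; the composites get theirs from a second application of Proposition~\ref{prop:branch}, to the orthogonal system $(\omega,(V_n)_n)$. Let $P_\infty=Q$ with the nodes $\eta^p$. Choose $n_0<n_1<\cdots$ with $n_k\in N_k$. The sets $X_{k,n_k}\subseteq V_{n_k}$ are infinite, hence simple with the data of $V_{n_k}$, which we call $(P_k,(\eta^{k,q}))$. Lemma~\ref{lem:thin} gives infinite $Z_k\subseteq X_{k,n_k}$ that satisfy (W4). For $k\ge l$ we have $n_k\in N_l$ and $Z_k\subseteq X_{l,n_k}$. If $p\in P_\infty$ and $\mathbf{x}_l$ lies in $p$, then $Z_k\subseteq^*\operatorname{ran}p$ and so $p\in P_k$ for $k\ge l$; this is the first half of (W3).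

We let $B=\bigcup_k(Z_k\setminus m_k)$, where the numbers $m_k$ meet countably many requirements. Each requirement is a sequence $(F_k)_{k<\omega}$ of sets with $Z_k\cap F_k$ finite for almost all $k$, and it is \emph{met} if $(Z_k\setminus m_k)\cap F_k=\emptyset$ for almost all $k$. If the requirements are $(F^i_k)_k$, $i<\omega$, let $m_k$ exceed all elements of those sets $Z_k\cap F^i_k$, $i<k$, that are finite; then all are met. If a met requirement is constant, $F_k=F$, then $B\cap F$ is small. The requirements are:
\begin{itemize}
\item[(R1)] $F_k=F$, for $F\in\mathcal{F}$. With $l$ from (B2), for almost all $k$ the set $Z_k\cap F$ is contained in $X_{l,n_k}\cap F\in\mathcal{J}$, so it is finite as $Z_k\in\mathcal{J}^\perp$.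
\item[(R2)] $F_k=p[D_{l,q}]$, for $p\in P_\infty$, $l<\omega$, $q\in P_l$. If $Z_k\cap p[D_{l,q}]$ is infinite, then $p\in P_k$ by (S1) and $D_{k,p}\cap D_{l,q}$ is infinite by (A1), so $(k,p)=(l,q)$ by (W4). This happens for at most one $k$.
\item[(R3)] $F_k=p[r^{-1}[Z_0\cup\dots\cup Z_k]]$, for $p\ne r$ in $P_\infty$. For all $k,l$ the set $p^{-1}[Z_k]\cap r^{-1}[Z_l]$ is finite: otherwise $p\in P_k$ and $r\in P_l$ by (S1), and $p=r$ by (W4). By (A1), $Z_k\cap F_k$ is finite.
\end{itemize}

We verify the remaining conditions. (W1) holds since $Z_k\setminus m_k\subseteq B\cap X_{n_k}$. By (R1), $B\cap F$ is small for all $F\in\mathcal{F}$. With (B4) this gives the second half of (W3). With (B5) it shows that $B\cap E$ is small for $E\in\mathcal{J}$, hence finite, because each $Z_k\cap E$ is finite; this is (W2). With (B3) it shows that $B\cap p[S_\nu^{1-\eta^p(\nu)}]$ is small, so by (A1) $B_p\cap S_\nu^{1-\eta^p(\nu)}$ is almost contained in a finite union of sets $p^{-1}[Z_k]$, each finite or a piece by (S1); this is (W6).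

For (W5), let $D_{l,q}\cap B_p$ be infinite. Then $B\cap p[D_{l,q}]$ is infinite by (A1) and small by (R2), so some $Z_k\cap p[D_{l,q}]$ is infinite, and $p=q$ as shown in (R2). Finally let $p\ne r$ be in $P_\infty$. Then
\[
B_p\cap B_r=\bigcup_{k,l}\big(p^{-1}[Z_k\setminus m_k]\cap r^{-1}[Z_l\setminus m_l]\big),
\]
and each term is finite, as shown in (R3). By (R3) for $(p,r)$, the terms with $l\le k$ are empty for large $k$; by (R3) for $(r,p)$, the terms with $k\le l$ are empty for large $l$. So only finitely many terms are nonempty, and $B_p\cap B_r$ is finite.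

This proves Proposition~\ref{prop:stage}, and with it Theorem~\ref{thm:A} and Corollary~\ref{cor:cohen}.

\section{Families of size $\omega_1$ in the Cohen model}\label{sec:small}

We prove Theorem~\ref{thm:B}. A MAD family is uncountable: given an AD family $\{A_n:n<\omega\}$, distinct points $x_n\in A_n\setminus\bigcup_{j<n}A_j$ form an infinite set that meets $A_j$ in at most $j+1$ points. By (K1) it suffices to refute the assumption that $\mathcal{A}\in V[G]$ is a Kat\v{e}tov maximal MAD family of size $\omega_1$. By (K3) choose $D$ of size $\omega_1$ with $\mathcal{A}\in W=V[G{\restriction}D]$. By (K2) and (K3), every real of $V[G]$ lies in $W[G{\restriction}D']$ for some countable $D'\subseteq\omega_2\setminus D$, which is an extension of $W$ by the countable forcing $\mathbb{C}_{D'}$. The family $\mathcal{A}$ is MAD in every model between $W$ and $V[G]$. Membership in $\mathcal{I}(\mathcal{A})$ means being almost contained in finitely many members of $\mathcal{A}$; so it is absolute for these models, and every member of $\mathcal{I}(\mathcal{A})$ is contained in a member that lies in $W$. The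 same holds for restrictions $\mathcal{A}{\restriction}X$ with $X\in W$.

The plan is to refute (U) for a Cohen set $R$. For a function in $W$ this is immediate: its range is a subset of $R$ in $W$, hence finite, and the preimage of that finite set is everything. For a function $f$ in the extension we study in $W$ the sets of values that a condition allows for $f(x)$. We show first that these sets are infinite for most $x$, and then that this is incompatible with Lemma~\ref{lem:criterion}(i). Both arguments quantify over the countably many conditions, and what lets us handle all of them with one set of the ideal is the following property. A MAD family $\mathcal{B}$ on $X$ is \emph{tight} if for every sequence of $\mathcal{I}(\mathcal{B})$-positive sets some $E\in\mathcal{I}(\mathcal{B})$ meets every term infinitely. Tightness implies (W): if $E\subseteq^*B_1\cup\dots\cup B_m$, each term meets some $B_i$ infinitely, so one $B_i$ serves infinitely many terms.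

\begin{lemma}\label{lem:tight}
There is $X\in\mathcal{I}(\mathcal{A})^+\cap W$ such that $\mathcal{A}{\restriction}X$ is tight in $W$ and in $V[G]$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:restrict}, tightness of $\mathcal{A}{\restriction}X$ means that for every sequence of $\mathcal{I}(\mathcal{A})$-positive subsets of $X$ some $E\in\mathcal{I}(\mathcal{A})$ meets every term infinitely.

\emph{In $W$.} Suppose that no restriction is tight in $W$. Build in $W$ positive sets $X_t$, $t\in\omega^{<\omega}$, with $X_\emptyset=\omega$ and $X_{t^\frown n}\subseteq X_t$, such that for each $t$ no $E\in\mathcal{I}(\mathcal{A})$ meets all $X_{t^\frown n}$, $n<\omega$, infinitely. For $A\in\mathcal{A}$ the set of $t$ with $X_t\cap A$ finite is then dense in $\omega^{<\omega}$. The map sending $t$ to the binary word $0^{t(0)}1\,0^{t(1)}1\cdots$ is an isomorphism of $\omega^{<\omega}$ onto a dense subset of $2^{<\omega}$, so a Cohen real $c_\nu$ with $\nu\notin D$ yields $c\in\omega^\omega\cap V[G]$ with an initial segment in every dense subset of $\omega^{<\omega}$ from $W$. In $V[G]$ choose distinct $z_k\in X_{c\restriction k}$.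 The set $\{z_k:k<\omega\}$ is almost contained in every $X_{c\restriction k}$, hence almost disjoint from every $A\in\mathcal{A}$, which contradicts maximality in $V[G]$.

\emph{In $V[G]$.} Let $X\in W$ be such that the restriction is tight in $W$. A sequence of positive subsets of $X$ in $V[G]$ has a name $(\dot X_n)$ in a countable forcing $\mathbb{C}_{D'}$ over $W$; let $p$ be a condition in the generic filter that forces the $\dot X_n$ to be positive subsets of $X$. For $q\le p$ let $X_n[q]=\{m:\exists r\le q\ (r\Vdash m\in\dot X_n)\}\in W$. Then $X_n[q]\subseteq X$, and $X_n[q]$ is positive since $q\Vdash\dot X_n\subseteq X_n[q]$. Let $E\in\mathcal{I}(\mathcal{A})\cap W$ meet the countably many sets $X_n[q]$ infinitely. Given $q\le p$, $n$ and $j$, there are $m>j$ in $E\cap X_n[q]$ and $r\le q$ with $r\Vdash m\in\dot X_n$. By density, $p$ forces that $E\cap\dot X_n$ is infinite for all $n$.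
\end{proof}

Fix such an $X$, and let $\mathcal{B}=\mathcal{A}{\restriction}X\in W$ and $\mathcal{I}=\mathcal{I}(\mathcal{B})$. Fix $\nu\in\omega_2\setminus D$ and a bijection $\pi:\omega\to X$ in $W$, and let $R=\pi[c_\nu]$. By genericity $R$ meets every member of $\mathcal{B}$ infinitely, so $R\in\mathcal{I}(\mathcal{A})^+$. By Lemma~\ref{lem:restrict}, (U) holds in $V[G]$ and gives $e:\omega\to R$. Its restriction $f:X\to R$ satisfies $f^{-1}[E]=e^{-1}[E]\cap X\in\mathcal{I}$ for all $E\in\mathcal{I}$. By Lemma~\ref{lem:criterion}(i), applied in $V[G]$ on $X$ with $\mathcal{B}$ in both roles, there is a finite $\mathcal{B}_0\subseteq\mathcal{B}$ with $f[A]\in\mathcal{I}$ for $A\in\mathcal{B}\setminus\mathcal{B}_0$. Let $U=\bigcup\mathcal{B}_0\in W$.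

Take a countable $D'\subseteq\omega_2\setminus D$ with $\nu\in D'$ and $f\in W[G{\restriction}D']$. Using $\pi$, identify $\mathbb{C}_{D'}$ with $\mathbb{C}_0\times\mathbb{C}_1$, where $\mathbb{C}_0$ consists of the finite partial functions from $X$ to $2$ and adds the characteristic function of $R$, and write $p=(p_0,p_1)$. Let $p^*$ force that $\dot f:X\to\dot R$, that $\dot f^{-1}[E]\in\mathcal{I}$ for $E\in\mathcal{I}$, and that $\dot f[A]\in\mathcal{I}$ for $A\in\mathcal{B}\setminus\mathcal{B}_0$. \emph{From now on we work in $W$.} For $p\le p^*$ and $x\in X$ let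
\[
T_p(x)=\{k\in X:\exists q\le p\ (q\Vdash\dot f(x)=k)\}.
\]
This set is nonempty, $p\Vdash\dot f(x)\in T_p(x)$, and $T_q(x)\subseteq T_p(x)$ for $q\le p$. Since every member of $\mathcal{I}$ in the extension is contained in one from $W$, we have:
\begin{itemize}
\item[(T1)] for $E_0\in\mathcal{I}$ and $p\le p^*$ there are $q\le p$ and $E\in\mathcal{I}$ with $q\Vdash\dot f^{-1}[E_0]\subseteq E$; then $T_q(x)\cap E_0=\emptyset$ for all $x\notin E$;
\item[(T2)] for $A\in\mathcal{B}\setminus\mathcal{B}_0$ and $p\le p^*$ there are $q\le p$ and $E\in\mathcal{I}$ with $q\Vdash\dot f[A]\subseteq E$; then $T_q(x)\subseteq E$ for all $x\in A$.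
\end{itemize}

The genericity of $R$ enters only in the next lemma.

\begin{lemma}\label{lem:finite}
For all $p\le p^*$, the set $L_p=\{x\in X:T_p(x)\text{ is finite}\}$ is in $\mathcal{I}$.
\end{lemma}

\begin{proof}
Suppose $L_p\in\mathcal{I}^+$. For $q\le p$ let $H_q$ be the set of $k\in X$ such that $\{x:k\in T_q(x)\}$ is positive; then $H_{q'}\subseteq H_q$ for $q'\le q$. We claim that $H_q\ne\emptyset$. For $x\in L_p$ let $q'=(q_0\cup\{(k,0):k\in T_p(x)\setminus\operatorname{dom}q_0\},q_1)$, a condition below $q$ because $T_p(x)$ is finite. It forces $\dot f(x)\in T_p(x)\cap\dot R\subseteq q_0^{-1}(1)$, so $\emptyset\ne T_{q'}(x)\subseteq T_q(x)\cap q_0^{-1}(1)$. Thus the positive set $L_p$ is covered by the finitely many sets $\{x:k\in T_q(x)\}$, $k\in q_0^{-1}(1)$, and one of them is positive.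

There are $q\le p$ and $E_0\in\mathcal{I}$ such that $E_0\cap H_{q'}\ne\emptyset$ for all $q'\le q$: if some $H_q$ is in $\mathcal{I}$, take $E_0=H_q$; otherwise take $q=p$ and let $E_0$ be given by tightness for the countably many positive sets $H_{q'}$. Let $q'\le q$ and $E\in\mathcal{I}$ be as in (T1) for $E_0$, and let $k\in E_0\cap H_{q'}$. Then the positive set $\{x:k\in T_{q'}(x)\}$ is contained in $E$, a contradiction.
\end{proof}

By (T2), conditions can confine the sets $T_q(x)$, for $x$ in finitely many members of $\mathcal{B}\setminus\mathcal{B}_0$, to one set of the ideal. We now find for each $q$ a positive set of points on which no such confinement has happened.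

\begin{lemma}\label{lem:spread}
For every $q\le p^*$ there are distinct points $x_n\in X\setminus U$ and distinct $B_n\in\mathcal{B}$, $n<\omega$, such that $B_n\cap T_q(x_n)$ is infinite for all $n$ and $\{x_n:n<\omega\}\in\mathcal{I}^+$.
\end{lemma}

\begin{proof}
Let $Z=X\setminus(U\cup L_q)$, which is positive by Lemma~\ref{lem:finite}. For finite $\mathcal{H}\subseteq\mathcal{B}$ let $Z^{\mathcal{H}}=\{x\in Z:T_q(x)\subseteq^*\bigcup\mathcal{H}\}$. We note two facts.
\begin{itemize}
\item[(1)] $Z^{\mathcal{H}}\in\mathcal{I}$. Take $q'\le q$ and $E\in\mathcal{I}$ from (T1) for $E_0=\bigcup\mathcal{H}$. For $x\in Z^{\mathcal{H}}\setminus E$ the set $T_{q'}(x)$ is contained in $T_q(x)\setminus\bigcup\mathcal{H}$, which is finite. So $Z^{\mathcal{H}}\subseteq E\cup L_{q'}\in\mathcal{I}$.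
\item[(2)] If $x\in Z\setminus Z^{\mathcal{H}}$, some $B\in\mathcal{B}\setminus\mathcal{H}$ meets $T_q(x)$ infinitely. Indeed, $T_q(x)\setminus\bigcup\mathcal{H}$ is infinite, some $B\in\mathcal{B}$ meets it infinitely by maximality, and this $B$ is not in $\mathcal{H}$.
\end{itemize}
Consequently, if $Z_n\subseteq Z$, $n<\omega$, are sets with $Z_n\setminus Z^{\mathcal{H}}$ infinite for all $n$ and all finite $\mathcal{H}$, we can choose recursively distinct $x_n\in Z_n\setminus Z^{\{B_0,\dots,B_{n-1}\}}$ and, by (2), $B_n\in\mathcal{B}\setminus\{B_0,\dots,B_{n-1}\}$ with $B_n\cap T_q(x_n)$ infinite. What remains is to make $\{x_n:n<\omega\}$ positive, and for this we want to choose the points inside infinitely many members of $\mathcal{B}$.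

Call $A\in\mathcal{B}$ \emph{tame} if $A\cap Z\subseteq^*Z^{\mathcal{H}}$ for some finite $\mathcal{H}$. We claim that infinitely many $A$ are not tame. Otherwise let $Z'$ be $Z$ minus the union of the members that are not tame. By (1), $Z'\setminus Z^{\mathcal{H}}$ is positive, so the recursion applies with $Z_n=Z'$. By maximality some $A\in\mathcal{B}$ contains infinitely many $x_n$, and $A$ is tame by the choice of $Z'$, witnessed by some $\mathcal{H}$. For infinitely many $n$ we get $T_q(x_n)\subseteq^*\bigcup\mathcal{H}$, so $B_n\cap\bigcup\mathcal{H}$ is infinite and $B_n\in\mathcal{H}$. This is impossible, since the $B_n$ are distinct and $\mathcal{H}$ is finite.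

Let $A^j$, $j<\omega$, be distinct members that are not tame, let $\kappa:\omega\to\omega$ take every value infinitely often, and run the recursion with $Z_n=A^{\kappa(n)}\cap Z$. Then $\{x_n:n<\omega\}$ meets every $A^j$ infinitely, so it is positive.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:B}]
For $q\le p^*$ let $x^q_n,B^q_n$ be as in Lemma~\ref{lem:spread} and $Y_q=\{x^q_n:n<\omega\}$. By tightness some $E\in\mathcal{I}$ meets each of the countably many sets $Y_q$ infinitely; let $E\subseteq^*A_1\cup\dots\cup A_m$ with $A_i\in\mathcal{B}$. Applying (T2) successively to those $A_i$ that are not in $\mathcal{B}_0$, we get $q\le p^*$ and $E'\in\mathcal{I}$ with $T_q(x)\subseteq E'$ for all $x$ in these $A_i$. As $E\cap Y_q$ is infinite, some $A_i$ contains $x^q_n$ for infinitely many $n$, and $A_i\notin\mathcal{B}_0$ because $Y_q\cap U=\emptyset$. For these $n$ the set $B^q_n\cap E'$ contains the infinite set $B^q_n\cap T_q(x^q_n)$. So $E'\in\mathcal{I}(\mathcal{B})$ meets infinitely many members of $\mathcal{B}$ infinitely, a contradiction.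
\end{proof}

\begin{thebibliography}{1}

\bibitem{KO}
\emph{Kat\v{e}tov order on MAD families},
\texttt{https://homsy-staging.cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak DAC1592AE309C7ECA918C38326811270/\allowbreak S0022481223000257a.pdf/\allowbreak katetov\_order\_on\_mad\_families.pdf}

\end{thebibliography}
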